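\title{Primitive solutions of sparse Thue inequalities}

\begin{abstract}
Let $F$ be an irreducible binary form with integer coefficients, of degree $n\ge3$ and with $s+1$ nonzero coefficients, and let $h$ be a positive integer. We prove that the inequality $|F(x,y)|\le h$ has at most $C(s+h^{2/n})$ solutions in coprime integers, where $C$ is an absolute constant. This implies the bound $\ll s\,h^{2/n}$ conjectured by Mueller and Schmidt. The number of all integer solutions is $\ll s\,h^{1/n}+h^{2/n}$, and both bounds are attained, up to absolute constants, for all $n$, $s$ and $h$. The proof cuts the real projective line into $O(s)$ arcs on which $|F|$ is monotone, and on each arc derives a gap principle by averaging $\log|F|$. The strength of the gap depends on how many roots of $F$ crowd near an endpoint of the arc; this is controlled by sparsity when $s<\sqrt n$, and otherwise by the discriminant in suitably balanced coordinates.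
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $F(x,y)\in\mathbb Z[x,y]$ be a binary form, that is, a homogeneous polynomial, of degree $n\ge3$. Suppose that $F$ is irreducible over $\mathbb Q$ and has exactly $s+1$ nonzero coefficients, and let $h$ be a positive integer. We count the integer solutions of the Thue inequality
\begin{equation}\label{eq:thue}
|F(x,y)|\le h .
\end{equation}
A solution is \emph{primitive} if $\gcd(x,y)=1$. Let $N(F,h)$ be the number of primitive solutions and $N^{\mathrm{tot}}(F,h)$ the number of all solutions in $\mathbb Z^2$. Throughout, $A\ll B$ means $A\le CB$ with an absolute constant $C$, independent of $F,n,s,h$; the same holds for $O(\cdot)$ without a subscript, and $A\asymp B$ means $A\ll B\ll A$.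

How many solutions should one expect? By homogeneity the plane region defined by \eqref{eq:thue} is the set $S(F,1)=\{(x,y)\in\mathbb R^2:|F(x,y)|\le1\}$ dilated by the factor $h^{1/n}$, so its area is $V(F)h^{2/n}$, where $V(F)$ is the area of $S(F,1)$. Mahler showed that
\[
N^{\mathrm{tot}}(F,h)=V(F)\,h^{2/n}+O_F\bigl(h^{1/(n-1)}\bigr),
\]
and a theorem of Bean (Theorem~\ref{thm:bean} below) gives $V(F)<16$. The error term depends on $F$, and a bound that is uniform in $F$ must allow for more than the area. For each real root $\alpha$ of $F(X,1)$ the region has a thin spike along the line $x=\alpha y$, and a spike can contain a lattice point far from the origin while contributing little area. By Descartes' rule of signs there are at most $2s$ such lines, however large $n$ is, so one expects $s$ rather than $n$ to govern the count. Schmidt showed that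
\[
N^{\mathrm{tot}}(F,h)\ll (ns)^{1/2}h^{2/n}\bigl(1+\log h^{2/n}\bigr).
\]
The following conjecture, which we take from \cite{Source}, removes the logarithm and the dependence on $n$ for primitive solutions.

\medskip
\noindent\textbf{Conjecture} (Mueller and Schmidt). \emph{For every irreducible integral binary form $F$ of degree $n\ge3$ with $s+1$ nonzero coefficients and every positive integer $h$, one has $N(F,h)\ll s\,h^{2/n}$ with an absolute implied constant.}
\medskip

If each spike held only a bounded number of primitive points beyond those accounted for by area, the two effects would add rather than multiply, and the bound would be $s+h^{2/n}$. This is what we prove.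

\begin{theorem}\label{thm:main}
There is an absolute constant $C$ such that for every irreducible form $F\in\mathbb Z[x,y]$ of degree $n\ge3$ with $s+1$ nonzero coefficients and every integer $h\ge1$,
\[
N(F,h)\le C\,\bigl(s+h^{2/n}\bigr).
\]
In particular $N(F,h)\le 2C\,s\,h^{2/n}$, which is the Mueller--Schmidt conjecture. Moreover:
\begin{itemize}
\item[(a)] $N^{\mathrm{tot}}(F,h)\ll s\,h^{1/n}+h^{2/n}$ with an absolute constant.
\item[(b)] For all $n\ge3$, $1\le s\le n$ and $h\ge1$, the maxima of $N(F,h)$ and of $N^{\mathrm{tot}}(F,h)$ over irreducible $F$ of degree $n$ with $s+1$ nonzero coefficients are $\asymp s+h^{2/n}$ and $\asymp s\,h^{1/n}+h^{2/n}$ respectively, with absolute constants.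
\end{itemize}
\end{theorem}

Neither hypothesis on $F$ can simply be dropped. The Pell equation $x^2-2y^2=1$ has infinitely many solutions, all primitive, so the theorem fails for $n=2$ and for the reducible quartic form $(x^2-2y^2)^2$. By part (b), the bound $s+h^{2/n}$ fails for the count of all solutions.

Section~\ref{sec:model} carries out the method for $x^n-2y^n$ and isolates the difficulty of the general case. After the preliminaries of Section~\ref{sec:prelim}, Section~\ref{sec:large} disposes of very large solutions and Section~\ref{sec:few} treats forms with $s<\sqrt n$. Sections~\ref{sec:balanced}--\ref{sec:many} treat the remaining forms; the conjecture is settled in Section~\ref{sec:small} and the main bound in Section~\ref{sec:nolog}. Section~\ref{sec:sharp} proves (a) and (b).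

\section{The method for $x^n-2y^n$}\label{sec:model}

Put $H=h^{1/n}\ge1$. Let $F=x^n-2y^n$, which is irreducible by Eisenstein's criterion, let $f(\theta)=\theta^n-2$ and $\alpha=2^{1/n}$. We count the primitive solutions on one side of the spike, those with $y>0$ and $\theta=x/y\ge\alpha$. List them so that $y_1\le y_2\le\cdots$, and put
\[
J_i=\{\theta\ge\alpha: f(\theta)\le (H/y_i)^n\},\qquad u_i=\log y_i,\qquad v_i=\log\frac1{|J_i|},\qquad \xi_i=u_i-\log H .
\]
Since $f$ increases on $[\alpha,\infty)$, the set $J_i$ is an interval with endpoint $\alpha$. It contains $\theta_j$ for all $j\ge i$, because $f(\theta_j)=F(x_j,y_j)/y_j^n\le (H/y_i)^n$. If the $(i+1)$st solution exists, there are two estimates for the length of $J_i$. Distinct fractions satisfy $|\theta_i-\theta_{i+1}|\ge1/(y_iy_{i+1})$, so $J_i$ is not too short. By convexity $f(\theta)\ge f'(\alpha)(\theta-\alpha)\ge\theta-\alpha$, so $|J_i|\le(H/y_i)^n$ and $J_i$ is not too long. In logarithms,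
\begin{equation}\label{eq:model}
v_i\le u_i+u_{i+1},\qquad \xi_i\le v_i/n .
\end{equation}
Eliminating $v_i$ gives the \emph{gap principle} $\xi_{i+1}\ge(n-1)\xi_i-2\log H$. Now sort the solutions by $\xi$.
\begin{itemize}
\item If $\xi<1$, then $y<eH$ and $x^n\le 2y^n+h$, so $(x,y)$ lies in a box of side $O(H)$. There are $O(H^2)$ such points.
\item For an integer $U\ge1$, the solutions with $U\le\xi<U+1$ have fractions spaced at least $(e^{U+1}H)^{-2}$ apart inside an interval of length at most $e^{-nU}$, so there are at most $1+e^2H^2e^{-(n-2)U}$ of them. The second terms sum to $O(H^2)$. The terms $1$ cost one solution for each level $U$, and we use this count only for the $O(1+\log H)$ levels below $W=\max(1,(4/n)\log H)$.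
\item If $\xi_i\ge W$, then $2\log H\le n\xi_i/2$ and $\xi_{i+1}\ge(n/2-1)\xi_i$. For $n\ge5$ one step gives $\xi\ge(n/4)W\ge(n+\log H)/8$, and each further step multiplies $\xi$ by at least $3/2$. After a bounded number of steps $\log y$ exceeds a prescribed absolute multiple of $n+\log H$. From there on the fractions approximate $\alpha$ so well that the Thue--Siegel principle leaves only $O(1)$ of them (Lemma~\ref{lem:large}).
\end{itemize}
The total is $O(H^2)$.

Two properties of $f$ were used. The first is monotonicity, which makes the sets $J_i$ nested intervals with a common endpoint. For a form with $s+1$ terms Descartes' rule provides $O(s)$ intervals of monotonicity, and this is where the term $s$ of the theorem comes from: we must show that each interval carries $O(1)$ solutions beyond those paid for by area.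

The second is the slope $1/n$ in \eqref{eq:model}, which reflects that only one of the $n$ roots of $f$ is very close to $\alpha$. If $k$ roots, real or complex, crowd near the endpoint, then $|f|$ can be as small as $|J|^k$ on a short interval $J$, and the slope becomes $\sigma=k/n$. An inequality $\xi_i\le\sigma v_i$ gives the multiplier $1/\sigma-1$ in the gap principle, so there is growth only if $\sigma<1/2$. More is needed in general. The Thue--Siegel range begins at a multiple of $\log M(F)$, where $M(F)$ is the Mahler measure, whereas growth begins at a multiple of $\frac1n\log M(F)$. To cross a ratio $n$ in $O(1)$ steps the multiplier must be a power of $n$.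

The proof therefore rests on three devices. To relate $u_i$ to $v_i$ without knowing where the roots lie, we average $\log|f|$ over $J_i$; a root inside or near $J_i$ then contributes at least $\log|J_i|-O(1)$, and the slope is exactly the proportion of roots near the endpoint. If $s<\sqrt n$, sparsity itself bounds this proportion by about $(s+1)/n$. If $s\ge\sqrt n$, we pass to coordinates in which the roots are balanced and use $|D|\ge1$ for the discriminant; this shows that all but $O(n^{3/10})$ arcs have small slope, and the exceptional arcs are few compared with $s$.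

\section{Preliminaries}\label{sec:prelim}

\subsection*{Conventions}
From now on $F$, $n$, $s$, $h$ are as in Theorem~\ref{thm:main}, $H=h^{1/n}$ and $f(X)=F(X,1)$. Since $F$ is irreducible of degree at least $3$, it has no rational linear factor, so $|F(x,y)|\ge1$ at every nonzero integer point. In particular the coefficients of $x^n$ and $y^n$ are nonzero integers, $s\ge1$, $\deg f=n$ and $f(0)\ne0$. The $n$ roots of $f$ are distinct. Let $r(F)$ be the number of lines through the origin of $\mathbb R^2$ on which $F$ vanishes. It equals the number of real roots of $f$ and is unchanged by invertible real linear substitutions.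

The word \emph{solution} will mean a pair $\pm(x,y)$ of primitive solutions of \eqref{eq:thue}, so $N(F,h)$ is twice the number of solutions. Distinct solutions have distinct directions, hence $|xy'-x'y|\ge1$. We write $t^+=\max(t,0)$ and $\log^+t=(\log t)^+$.

\subsection*{Mahler measure and discriminant}
For $g(X)=c\prod_{j=1}^n(X-\beta_j)=\sum_kc_kX^k\in\mathbb C[X]$, $c\neq0$, the Mahler measure is $M(g)=|c|\prod_j\max(1,|\beta_j|)$. We use
\begin{equation}\label{eq:mahler}
|c_k|\le\binom nkM(g),\qquad M(g)\le\sum_k|c_k| ;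
\end{equation}
the first follows by expanding the product, the second from Jensen's formula, which identifies $\log M(g)$ with the mean of $\log|g|$ on the unit circle. If $F=\prod_j(c_jx+d_jy)$ over $\mathbb C$, then
\[
M(F):=M(f)=\prod_j\max(|c_j|,|d_j|),\qquad D:=\prod_{i<j}(c_id_j-c_jd_i)^2 .
\]
The discriminant $D$ is a polynomial with integer coefficients in the coefficients of $F$, and it is nonzero because the roots are distinct. Thus $|D|\ge1$, and also $M(F)\ge1$. For an algebraic number $\alpha$, $M(\alpha)$ is the Mahler measure of its minimal polynomial with coprime integer coefficients.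

\subsection*{Descartes' rule}
A nonzero real polynomial with at most $k\ge1$ terms has at most $k-1$ positive and at most $k-1$ negative zeros. Hence $r(F)\le2s$.

\subsection*{Means of logarithms}

\begin{lemma}\label{lem:logmean}
Let $J\subset\mathbb R$ be an interval of length $\ell>0$.
\begin{itemize}
\item[(i)] For $t_0\in\mathbb R$, the mean of $\log|t-t_0|$ over $t\in J$ is at least $\log(\ell/2)-1$.
\item[(ii)] Let $t_1$ be an endpoint of $J$, $\beta\in\mathbb C$ and $d=|t_1-\beta|$. The mean of $\log|t-\beta|$ over $t\in J$ is at least $\log\max(\ell,d)-2.4$.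
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $J^*$ be the interval of length $\ell$ centered at $t_0$. The sets $J\setminus J^*$ and $J^*\setminus J$ have equal measure, and $|t-t_0|$ is at least $\ell/2$ on the first and at most $\ell/2$ on the second. So the integral over $J$ is at least the integral over $J^*$, which is $\ell(\log(\ell/2)-1)$.

(ii) If $d\ge2\ell$, then $|t-\beta|\ge d-\ell\ge d/2$ on $J$. If $d<2\ell$, then $|t-\beta|\ge|t-\operatorname{Re}\beta|$ and (i) bound the mean below by $\log\ell-\log2-1$, while $\log\max(\ell,d)\le\log\ell+\log2$; and $2\log2+1<2.4$.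
\end{proof}

\subsection*{Two quoted theorems}

\begin{theorem}[Bean \cite{Bean}]\label{thm:bean}
For a binary form $F$ of degree $n\ge3$ with $D\ne0$ one has $V(F)\,|D|^{1/(n(n-1))}\le3B(\frac13,\frac13)<16$, where $B$ is the beta function.
\end{theorem}

Since $|D|\ge1$, our forms satisfy $V(F)<16$.

\begin{theorem}[Thue--Siegel principle \cite{BS}]\label{thm:ts}
Let $\alpha$ be algebraic of degree $n\ge3$. Let $0<t<\sqrt{2/n}$ and $\sqrt{2-nt^2}<\tau<t$, put
\[
\lambda=\frac2{t-\tau},\qquad A_1=\frac{t^2}{2-nt^2}\Bigl(\log M(\alpha)+\frac n2\Bigr),\qquad\delta=\frac{nt^2+\tau^2-2}{n-1},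
\]
and suppose $\lambda<n$. If $x/y$ and $x'/y'$ are fractions in lowest terms with $|\alpha-x/y|<(4e^{A_1}\max(|x|,|y|))^{-\lambda}$ and the same inequality for $x'/y'$, then
\[
\log(4e^{A_1})+\log\max(|x'|,|y'|)\le\delta^{-1}\bigl(\log(4e^{A_1})+\log\max(|x|,|y|)\bigr).
\]
\end{theorem}

In words, two very good approximations to $\alpha$ cannot have very different heights.

\subsection*{Constants}
Put $C_0=4400$ and $C_1=2C_0+1$. Fix an integer $n_0\ge100$ such that all $n>n_0$ satisfy
\begin{equation}\label{eq:n0}
0.52\,n^{1/10}-1\ge n^{1/20},\quad n^{1/20}-1-3n^{1/100}\ge n^{1/25},\quad \frac{\sqrt n}4-1\ge n^{1/3},\quad n^{-1/10}\ge\frac2n .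
\end{equation}

\section{Very large solutions}\label{sec:large}

A solution that is large compared with $M(F)$ and $H$ is an excellent approximation to a real root. Such approximations grow quickly by the spacing of fractions and cannot grow much by Theorem~\ref{thm:ts}, so they are few. Sparsity plays no part here, which matters because the lemma will be applied after a change of variables.

\begin{lemma}\label{lem:large}
Let $F$ be any irreducible integral binary form of degree $n\ge3$. The number of solutions with
\begin{equation}\label{eq:large}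
\log\max(|x|,|y|)\ge C_0\bigl(\log M(F)+n+\log H\bigr)
\end{equation}
is at most $38\,r(F)$.
\end{lemma}

\begin{proof}
Interchanging $x$ and $y$ changes none of $M=M(F)$, $|D|$, $r(F)$. So it suffices to show that at most $19\,r(F)$ such solutions have $|x|\le y$. Write $f(X)=c\prod_j(X-\alpha_j)$ and $\theta=x/y$, and let $\alpha$ be a root nearest to $\theta$.

\emph{A lower bound for $f'(\alpha)$.} We have $1\le|D|=|c|^{n-2}\prod_j|f'(\alpha_j)|$, and $|f'(\alpha_j)|\le n2^nM\max(1,|\alpha_j|)^{n-1}$ by \eqref{eq:mahler}. Using this for the $n-1$ roots other than $\alpha$, together with $\prod_j\max(1,|\alpha_j|)=M/|c|$ and $|c|\ge1$, we get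
\begin{equation}\label{eq:fprime}
|f'(\alpha)|\ge\frac1{|c|^{n-2}(n2^nM)^{n-1}(M/|c|)^{n-1}}\ge(n2^n)^{-n}M^{-2n}.
\end{equation}

\emph{Approximation.} For $\alpha_j\ne\alpha$ we have $|\alpha-\alpha_j|\le|\alpha-\theta|+|\theta-\alpha_j|\le2|\theta-\alpha_j|$. Hence $h\ge y^n|f(\theta)|\ge y^n|\theta-\alpha|\,|f'(\alpha)|\,2^{-(n-1)}$, and by \eqref{eq:fprime} and \eqref{eq:large}
\begin{align*}
\log\bigl(y^n|\theta-\alpha|\bigr)&\le n\log H+n\log2+n\log n+n^2\log2+2n\log M\\
&\le3n(\log H+n+\log M)\le0.05\,n\log y .
\end{align*}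
Thus $|\theta-\alpha|\le y^{-0.95n}$.

\emph{The root $\alpha$ is real.} Otherwise $0<|\alpha-\bar\alpha|\le2|\theta-\alpha|\le2y^{-0.95n}$, since $\theta$ is real. Also $|\alpha|\le2$, so $|\alpha-\alpha_j|\le4\max(1,|\alpha_j|)$ and $|f'(\alpha)|\le|\alpha-\bar\alpha|\,4^nM$. With \eqref{eq:fprime} this gives $4^{-n}(n2^n)^{-n}M^{-3n}\le2y^{-0.95n}$, hence $0.95\log y\le\log8+\log n+n\log2+3\log M\le3(n+\log M)$, contrary to \eqref{eq:large}.

\emph{Counting at one real root.} Let $y_1\le\dots\le y_k$ belong to solutions attached to the same $\alpha$. From $1/(y_iy_{i+1})\le2y_i^{-0.95n}$ we obtain $y_{i+1}\ge\frac12y_i^{0.95n-1}\ge y_i^{0.55n}$, because $0.4n-1\ge0.2$ and $y_i^{0.2}\ge2$. The root $\alpha$ has degree $n$, and $M(\alpha)\le M$ because $f$ is an integer multiple of its minimal polynomial. Apply Theorem~\ref{thm:ts} with $t=\sqrt{2/(n+0.0025)}$ and $\tau=0.06\,t$. Then $2-nt^2=0.0025\,t^2$, so $\sqrt{2-nt^2}=0.05\,t<\tau<t$, and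
\[
\lambda=\frac{\sqrt{2(n+0.0025)}}{0.94},\qquad A_1=400\Bigl(\log M(\alpha)+\frac n2\Bigr),\qquad\delta=\frac{0.0022}{(n+0.0025)(n-1)}\ge\frac1{455\,n^2}.
\]
Here $\lambda\le0.87n$: for $n=3$ this reads $2.607\le2.61$, and $\lambda/n$ decreases in $n$. By \eqref{eq:large},
\[
11(\log4+A_1)\le16+4400\log M+2200\,n\le\log y_1 ,
\]
so $0.08\log y_i>0.87(\log4+A_1)$, which gives $y_i^{-0.95n}<(4e^{A_1}y_i)^{-0.87n}\le(4e^{A_1}y_i)^{-\lambda}$. Every $x_i/y_i$ therefore satisfies the hypothesis of Theorem~\ref{thm:ts}, and
\[
(0.55n)^{k-1}\log y_1\le\log y_k\le455\,n^2\cdot2\log y_1 .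
\]
Hence $k-1\le(\log910+2\log n)/(\log n+\log0.55)$. The right side equals $2$ plus a positive constant divided by $\log(0.55n)$, so it decreases in $n$, and at $n=3$ it is less than $18.1$. Thus $k\le19$.
\end{proof}

\section{Forms with few terms}\label{sec:few}

\begin{proposition}\label{prop:few}
If $n>n_0$ and $s<\sqrt n$, then $N(F,h)\ll s+H^2$.
\end{proposition}

In this section $F=\sum_{i=0}^sa_ix^{d_i}y^{n-d_i}$ with $a_i\ne0$ and $0=d_0<\dots<d_s=n$, and
\[
\nu=\frac n{s+1}\ge\frac n{2s}>\frac{\sqrt n}2>5 .
\]
We shall recover \eqref{eq:model} with $\nu$ in place of $n$.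

\subsection{Roots of a sparse polynomial in a sector}

\begin{lemma}\label{lem:sector}
Let $g$ be a real polynomial of degree $n$ with at most $s+1$ terms and $g(0)\ne0$. For $0<\beta<\pi$, at most $n\beta/\pi+s+1$ zeros of $g$, counted with multiplicity, satisfy $|\arg z|\le\beta$. For $\vartheta_0>0$ and $0<\eta<1$, at most $n\eta/2+s+1$ zeros satisfy $|z-\vartheta_0|\le\eta\vartheta_0$.
\end{lemma}

\begin{proof}
Take $\beta'\in(\beta,\pi)$ such that $g$ has no zero on the rays $\arg z=\pm\beta'$. If $g=\sum g_kz^{d_k}$, then $\operatorname{Re}g(re^{\pm i\beta'})=\sum g_k\cos(d_k\beta')r^{d_k}$ is a real polynomial in $r$ with at most $s+1$ terms and constant term $g(0)\ne0$, so it has at most $s$ positive zeros. If a continuous argument of $g$ changed by more than $(s+1)\pi$ along a segment of one of the rays, it would take at least $s+1$ values congruent to $\pi/2$ modulo $\pi$, each giving such a zero. So the change along either ray is at most $(s+1)\pi$. Apply the argument principle to the region $r_0<|z|<R$, $|\arg z|<\beta'$. On the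 outer arc $g(z)/z^n$ tends uniformly to a nonzero constant as $R\to\infty$, so the change of argument tends to $2\beta'n$; on the inner arc $g\to g(0)$ as $r_0\to0$, so the change tends to $0$. The number of zeros is at most $(2\beta'n+2(s+1)\pi)/(2\pi)$. Let $\beta'\to\beta$. For the second claim, the disc lies in the sector $|\arg z|\le\arcsin\eta\le\pi\eta/2$.
\end{proof}

\subsection{Where one term dominates}

Lemma~\ref{lem:sector} controls roots at distance small relative to $\vartheta_0$, so we want $x/y$ to be of order $1$. A diagonal substitution of determinant $1$ achieves this on a bounded range of $\log|x/y|$ and preserves both sparsity and determinants. We show first that $s$ such ranges suffice, because elsewhere a single term of $F$ dominates.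

Let $\mu(t)=\max_i(\log|a_i|+d_it)$. This function is convex and piecewise linear, with slope $0$ near $-\infty$ and $n$ near $+\infty$ and all slopes among the $d_i$. Let $\tau_1<\dots<\tau_k$ be its breakpoints, $1\le k\le s$. At most two solutions have $xy=0$. For the others put $\theta=x/y$ and $t=\log|\theta|$.

Suppose that $t$ has distance at least $\log6$ from every breakpoint, and let $i$ be the index attaining $\mu(t)$. Then $\mu(t')=\mu(t)+d_i(t'-t)$ for $|t'-t|\le\log6$. For $j\ne i$ use $\log|a_j|+d_jt'\le\mu(t')$ at $t'=t+\log6$ if $d_j>d_i$, and at $t'=t-\log6$ if $d_j<d_i$. This gives $\log|a_j|+d_jt\le\mu(t)-|d_j-d_i|\log6$. The $d_j$ are distinct integers and $|a_0|,|a_s|\ge1$, so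
\[
h\ge|F(x,y)|\ge\Bigl(1-2\sum_{m\ge1}6^{-m}\Bigr)\max_j|a_jx^{d_j}y^{n-d_j}|\ge0.6\max(|x|,|y|)^n .
\]
Hence $\max(|x|,|y|)\le2H$, and there are $O(H^2)$ such solutions.

\subsection{Intervals of monotonicity and the gap principle}

Assign every remaining $t$ to a nearest breakpoint, the left one in case of a tie. This covers these $t$ by $k$ disjoint intervals contained in $(\tau_l-\log6,\tau_l+\log6)$, which correspond to at most $2s$ disjoint intervals of $\theta$, for the two signs. Cut these at the nonzero real zeros of $f$ (at most $2s$) and of $f'$ (at most $2(s-1)$, as $f'$ has $s$ terms). We obtain at most $6s$ intervals, and $|f|$ is monotone on the closure of each. Assign each remaining solution to one closed interval containing $\theta$.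

Fix one of these intervals, belonging to $\tau=\tau_l$. Replacing $x$ by $-x$ changes only the signs of the $a_i$, so we may assume $\theta>0$, and we choose $y>0$. Put $X=xe^{-\tau/2}$, $Y=ye^{\tau/2}$ and $\vartheta=X/Y=\theta e^{-\tau}$. The interval becomes a closed interval $I\subset[\frac16,6]$ of $\vartheta$, and
\[
F(x,y)=Y^ng(\vartheta),\qquad g(\vartheta)=\sum_ig_i\vartheta^{d_i},\qquad g_i=a_ie^{\tau(d_i-n/2)} .
\]
Since $g(\vartheta)=e^{-n\tau/2}f(e^\tau\vartheta)$, the function $|g|$ is monotone on $I$; let $\vartheta_0$ be the endpoint at which it is smaller. Define $b$ by $e^{nb}=\max_i|g_i|$. From $|g_0|\ge e^{-n\tau/2}$ and $|g_s|\ge e^{n\tau/2}$ we get $b\ge|\tau|/2\ge0$. Put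
\[
L'=\log H+9,\qquad u=\log Y,\qquad \xi=u+b-L' .
\]
Only finitely many solutions in $I$ have $Y$ below a given bound, so we may list them as $z_1,z_2,\dots$ with $u_1\le u_2\le\cdots$. As in Section~\ref{sec:model}, $J_i=\{\vartheta\in I:|g(\vartheta)|\le(H/Y_i)^n\}$ is an interval with endpoint $\vartheta_0$ that contains $\vartheta_j$ for all $j\ge i$.

\begin{lemma}\label{lem:gapfew}
Suppose that $z_{i+1}$ exists. Then $|J_i|>0$, and $v_i=\log(1/|J_i|)$ satisfies $v_i\le u_i+u_{i+1}$ and $\xi_i\le v_i^+/\nu$. If $\xi_i>0$, then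
\begin{equation}\label{eq:gapfew}
v_i\ge\nu\xi_i,\qquad\xi_{i+1}\ge(\nu-1)\xi_i+2b-2L' .
\end{equation}
\end{lemma}

\begin{proof}
Since $\vartheta-\vartheta'=(xy'-x'y)/(YY')$, we have $|J_i|\ge1/(Y_iY_{i+1})$, which is the first inequality.

Write $J=J_i$, $\ell=|J|$, $v=v_i$. Let $\beta_1,\dots,\beta_n$ be the roots of $g$ and $\delta_j=|\vartheta_0-\beta_j|$. On $J$ we have $\log|g|\le n(\log H-u_i)$, so averaging and using Lemma~\ref{lem:logmean}(ii),
\[
n(\log H-u_i)\ge\log|g_s|+\sum_j\log\max(\ell,\delta_j)-2.4\,n .
\]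
To separate distant from nearby roots use $\max(\ell,\delta)\ge\max(1,\delta)\cdot\min(1,\max(\ell,\delta))$, which holds whether $\delta\ge1$ or $\delta<1$. As $\vartheta_0\le6$, we have $|\beta_j|\le\delta_j+6$ and so $\max(1,\delta_j)\ge\max(1,|\beta_j|)/7$. The first factors, together with $|g_s|$, thus contribute at least $\log M(g)-n\log7\ge nb-n\log14$ by \eqref{eq:mahler}. The logarithm of the second factor is $-\min(v^+,\log^+(1/\delta_j))$. Therefore
\begin{equation}\label{eq:avfew}
u_i+b\le\log H+\log14+2.4+\psi(v),\qquad\psi(v)=\frac1n\sum_j\min\Bigl(v^+,\log^+\frac1{\delta_j}\Bigr).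
\end{equation}
Now $\min(v^+,\log^+(1/\delta))$ is the measure of the set of $w\in(0,v^+)$ with $\delta\le e^{-w}$. Hence $\psi(v)=\int_0^{v^+}m(w)\,dw$, where $m(w)\le1$ is the proportion of indices $j$ with $\delta_j\le e^{-w}$. For $w>\log6$ apply Lemma~\ref{lem:sector} with $\eta=e^{-w}/\vartheta_0\le6e^{-w}<1$, which uses $\vartheta_0\ge\frac16$: it gives $m(w)\le3e^{-w}+1/\nu$. So $\psi(v)\le\log6+\frac12+v^+/\nu$, and since $\log14+2.4+\log6+\frac12<9$, \eqref{eq:avfew} gives $\xi_i\le v^+/\nu$.

If $\xi_i>0$, then $v>0$ and $v\ge\nu\xi_i$, and $\xi_{i+1}\ge v-u_i+b-L'=v-\xi_i+2b-2L'$.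
\end{proof}

\subsection{Counting}

\begin{proof}[Proof of Proposition~\ref{prop:few}]
It remains to count the solutions assigned to the intervals $I$. Let $W=\max(1,4L'/\nu)$.

\emph{The range $\xi\le1$.} Here $Y\le e^{10}He^{-b}$. Since $b\ge|\tau|/2$, we get $|y|=Ye^{-\tau/2}\le e^{10}H$ and $|x|=\vartheta Ye^{\tau/2}\le6e^{10}H$. This box is the same for all $I$, so there are $O(H^2)$ such solutions in all.

\emph{The range $1<\xi<W+1$.} Let $U\ge1$ be an integer and consider the solutions in $I$ with $U\le\xi<U+1$. If there are at least two and $z_i$ is the first, their values $\vartheta$ lie in $J_i$, and $|J_i|\le e^{-\nu U}$ by \eqref{eq:gapfew}. They have $u<L'-b+U+1$, so they differ pairwise by at least $e^{-2(L'+U+1)}$. Their number is thus at most $1+e^{20}H^2e^{-(\nu-2)U}$. At most $W+1\le2+4L'/\nu$ values of $U$ occur, and $\sum_{U\ge1}e^{-(\nu-2)U}\le2e^{2-\nu}$. Summing over the at most $6s$ intervals, the count is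
\[
\ll s+\frac{sL'}\nu+sH^2e^{-\nu}\ll s+L'+H^2\ll s+H^2,
\]
because $s/\nu=s(s+1)/n\le2s^2/n<2$ and $se^{-\nu}\le\sqrt n\,e^{-\sqrt n/2}<1$. Both estimates use $s<\sqrt n$.

\emph{The range $W+1\le\xi<C_1n(b+L')$.} Here $2L'\le\nu W/2\le\nu\xi_i/2$, so \eqref{eq:gapfew} gives $\xi_{i+1}\ge(\nu/2-1)\xi_i+2b$. As $\nu/2-1\ge\nu/4$, the second solution of $I$ in this range has $\xi\ge\nu W/4+2b\ge L'+b$. Each further step multiplies $\xi$ by at least $\sqrt n/4-1\ge n^{1/3}$, by \eqref{eq:n0}. If $I$ has $p\ge2$ solutions in the range, then $n^{(p-2)/3}<C_1n$, so $p=O(1)$. The total is $O(s)$.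

\emph{The range $\xi\ge C_1n(b+L')$.} Here
\[
\log|y|=u-\frac\tau2=\xi-b+L'-\frac\tau2\ge\xi-2b\ge(C_1-1)\,n(b+L')=2C_0n(b+L').
\]
Since $|a_i|\le|g_i|e^{n|\tau|/2}\le e^{2nb}$, \eqref{eq:mahler} gives $\log M(F)\le\log(n+1)+2nb$. Also $2nL'=2n\log H+18n\ge\log(n+1)+n+\log H$. So \eqref{eq:large} holds, and Lemma~\ref{lem:large} gives at most $38\,r(F)\le76s$ such solutions in all.
\end{proof}

\section{Balanced coordinates}\label{sec:balanced}

When $s$ is comparable to $n$, Lemma~\ref{lem:sector} says nothing, and roots can indeed crowd. For an integer $N\ge3$ the form $(x-Ny)^n-2y^n$ has the roots $\alpha_j=N+2^{1/n}\zeta^j$, $\zeta=e^{2\pi i/n}$. If each factor $x-\alpha_jy$ is scaled to have norm $1$, all $n$ factors are at most $2/(N(N-2))$ in modulus at the unit vector in the direction $(N,1)$. This crowding is an artifact of the coordinates, since $x\mapsto x+Ny$ turns the form into $x^n-2y^n$. We therefore choose the best coordinates that $SL_2(\mathbb R)$ allows. The lattice $\mathbb Z^2$ becomes a lattice of covolume $1$, and determinants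 and areas are preserved. This section and the next are valid for all $n\ge3$ and all $s$.

Write $F=\prod_{j=1}^n\ell_j$ with complex linear forms $\ell_j$, regarded as row vectors in $\mathbb C^2$ acting on column vectors, and let $\|\cdot\|$ be the Hermitian norm. For $T\in SL_2(\mathbb R)$ put $\mathcal M(T)=\prod_j\|\ell_jT\|$.

\begin{lemma}\label{lem:min}
The function $\mathcal M$ attains its minimum on $SL_2(\mathbb R)$.
\end{lemma}

\begin{proof}
Write $T=k_1\operatorname{diag}(\lambda,\lambda^{-1})k_2$ with rotations $k_1,k_2$ and $\lambda\ge1$, the operator norm of $T$. With $\ell_jk_1=(c_j,d_j)$ we have $\|\ell_jT\|^2=|c_j|^2\lambda^2+|d_j|^2\lambda^{-2}$. Put $\kappa=\min_{i\ne j}|\det(\ell_i,\ell_j)|>0$, $K=\max_j\|\ell_j\|$, $K'=\min_j\|\ell_j\|>0$ and $\eta=\kappa/(2K)$. If $|c_i|,|c_j|<\eta$ for some $i\ne j$, then $\kappa\le|c_id_j-c_jd_i|<2\eta K=\kappa$, which is absurd. So at most one index has $|c_j|<\eta$. For that index $\|\ell_jT\|\ge K'/\lambda$, and for all others $\|\ell_jT\|\ge\eta\lambda$. Hence $\mathcal M(T)\ge\min(\eta^n,K'\eta^{n-1})\lambda^{n-2}$,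 which tends to infinity with $\lambda$ because $n\ge3$. The sets $\{T:\lambda\le\lambda_0\}$ are compact and $\mathcal M$ is continuous.
\end{proof}

Fix a minimizer $T_0$ and put
\[
e^{na}=\mathcal M(T_0),\qquad e_j=\frac{\ell_jT_0}{\|\ell_jT_0\|},\qquad G(z)=F(T_0z),\qquad\Lambda=T_0^{-1}\mathbb Z^2 .
\]
Then $|G(z)|=e^{na}\prod_j|e_j(z)|$ with $\|e_j\|=1$. Solutions correspond to pairs $\pm z$ of primitive vectors of $\Lambda$ with $|G(z)|\le h$, and $|\det(z,z')|\ge1$ for distinct solutions. We measure size by $u=\log|z|$, with the Euclidean norm. Since $|G(z)|\le(e^a|z|)^n$, the region $|G|\le h$ contains the disc $u\le\log H-a$; how far it reaches beyond the disc in a direction $\omega$ depends on how many $e_j$ are small at $\omega$.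

\begin{lemma}[Balance]\label{lem:balance}
For every real unit vector $\omega$ we have $\sum_j|e_j(\omega)|^2=n/2$.
\end{lemma}

\begin{proof}
The matrix $R=2\omega\omega^T-\mathrm{Id}$ is real, symmetric and of trace $0$, so $e^{tR}\in SL_2(\mathbb R)$. We have $\|e_je^{tR}\|^2=e_je^{2tR}e_j^*$, so the derivative of $\log\|e_je^{tR}\|$ at $t=0$ is $e_jRe_j^*=2|e_j(\omega)|^2-1$. The function $\log\mathcal M(T_0e^{tR})=na+\sum_j\log\|e_je^{tR}\|$ is minimal at $t=0$, so these derivatives sum to $0$.
\end{proof}

For example, $x^n-y^n$ satisfies this identity in the given coordinates: with $e_j=(1,-\zeta^j)/\sqrt2$ and $\omega=(\cos\varphi,\sin\varphi)^T$ one has $|e_j(\omega)|^2=\frac12(1-\sin(2\varphi)\operatorname{Re}\zeta^j)$, and $\sum_j\zeta^j=0$.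

For a real unit vector $\omega$ and $w,v\ge0$ let $k_\omega(w)=\#\{j:|e_j(\omega)|\le e^{-w}\}$ and $m_\omega=k_\omega/n$, a nonincreasing function bounded by $1$. The \emph{crowding function} of $\omega$ is
\begin{equation}\label{eq:psi}
\psi_\omega(v)=\int_0^vm_\omega(w)\,dw=\frac1n\sum_j\min\Bigl(v,\log\frac1{|e_j(\omega)|}\Bigr),
\end{equation}
the analogue of $\psi$ in \eqref{eq:avfew}. Balance gives it the slope $1/2$, which is just the critical value of Section~\ref{sec:model}. To do better we use arithmetic: forms that are small at the same $\omega$ have small determinants, and the product of all determinants is bounded below because $|D|\ge1$.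

\begin{lemma}\label{lem:crowd}
We have $a\ge0$. For every real unit vector $\omega$ and every $v\ge0$:
\begin{itemize}
\item[(i)] $\psi_\omega(v)\le\frac v2+\frac12\log2$;
\item[(ii)] $\psi_\omega(v)\le0.7+24a+\frac38v$;
\item[(iii)] if $\varepsilon\ge2/n$ and $m_\omega(v)\ge\varepsilon$, then $v\le1+4a/\varepsilon^2$.
\end{itemize}
\end{lemma}

\begin{proof}
Write $k=k_\omega$, $m=m_\omega$, $\psi=\psi_\omega$.

(i) By Lemma~\ref{lem:balance}, $n/2\le k(w)e^{-2w}+n-k(w)$, so $m(w)\le1/(2(1-e^{-2w}))$ for $w>0$. Let $w_0=\frac12\log2$. For $v\le w_0$ we have $\psi(v)\le v\le v/2+w_0$. For $v>w_0$, the bound for $m$ is the derivative of $\frac14\log(e^{2w}-1)$, which vanishes at $w_0$, so $\psi(v)\le w_0+\frac14\log(e^{2v}-1)\le w_0+v/2$.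

For the rest put $p_{ij}=-\log|\det(e_i,e_j)|$ for $i\ne j$; then $p_{ij}\ge0$ since $\|e_i\|=\|e_j\|=1$. As $\det T_0=1$ and each index lies in $n-1$ pairs,
\[
1\le|D|=\prod_{i<j}|\det(\ell_iT_0,\ell_jT_0)|^2=e^{2n(n-1)a}\prod_{i<j}|\det(e_i,e_j)|^2 .
\]
Hence $\sum_{i\ne j}p_{ij}\le2n(n-1)a$, and in particular $a\ge0$. Let $E(w)$ be the number of ordered pairs $i\ne j$ with $p_{ij}\ge w$. It is nonincreasing and $\int_0^\infty E=\sum_{i\ne j}p_{ij}\le2n^2a$. Let $\omega^\perp$ be $\omega$ rotated by $\pi/2$. Then $\det(e_i,e_j)=e_i(\omega)e_j(\omega^\perp)-e_i(\omega^\perp)e_j(\omega)$, so $|\det(e_i,e_j)|\le|e_i(\omega)|+|e_j(\omega)|$. Two forms counted by $k(w)$ thus have $p_{ij}\ge w-\log2$. Since $k(k-1)\ge k^2/2$ for $k\ge2$,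
\begin{equation}\label{eq:E}
k(w)^2\le2E(w-\log2)\qquad\text{whenever }w\ge\log2\text{ and }k(w)\ge2 .
\end{equation}

(ii) By \eqref{eq:E}, $m(w)\le\frac1n+\frac1n\sqrt{2E(w-\log2)}$ for $w\ge\log2$. The Cauchy--Schwarz inequality gives
\[
\psi(v)\le\log2+\frac vn+\frac{\sqrt v}n\Bigl(2\int_0^\infty E\Bigr)^{1/2}\le\log2+\frac vn+2\sqrt{av}.
\]
Now $2\sqrt{av}\le24a+v/24$, and $\frac1n+\frac1{24}\le\frac38$ because $n\ge3$.

(iii) Let $v>\log2$. Then $k(v)\ge\varepsilon n\ge2$, so $E(v-\log2)\ge\varepsilon^2n^2/2$ by \eqref{eq:E}. As $E$ is nonincreasing, $(v-\log2)\varepsilon^2n^2/2\le2n^2a$.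
\end{proof}

The term $v/n$ in the proof of (ii) is the contribution of a single root, and it is below the critical slope $1/2$ exactly when $n\ge3$.

\section{Monotone arcs}\label{sec:arcs}

\subsection{The arcs}
For $\varphi\in\mathbb R$ let $\omega_\varphi=(\cos\varphi,\sin\varphi)^T$ and $P(\varphi)=|G(\omega_\varphi)|$, a continuous function on the circle of directions $\mathbb R/\pi\mathbb Z$. The form $G$ need not be sparse, but the critical points of $P$ can be counted in the original coordinate $\theta=x/y$, where the change of norm enters only through a quadratic polynomial.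

\begin{lemma}\label{lem:arcs}
The circle $\mathbb R/\pi\mathbb Z$ is the union of at most $22s$ closed arcs $I$ with disjoint interiors and $0<|I|\le\pi/8$ such that $P$ is monotone on each.
\end{lemma}

\begin{proof}
Write $T_0\omega_\varphi=(x,y)^T$ and $\theta=x/y$. The map $\varphi\mapsto\theta$ is a homeomorphism of $\mathbb R/\pi\mathbb Z$ onto $\mathbb R\cup\{\infty\}$. For finite $\theta$ put $q(\theta)=|T_0^{-1}(\theta,1)^T|^2$, a positive definite quadratic polynomial. From $\omega_\varphi=yT_0^{-1}(\theta,1)^T$ we get $y^2q(\theta)=1$, so $P=|f(\theta)|/q(\theta)^{n/2}$. Where $f(\theta)\ne0$,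
\[
\frac d{d\theta}\log P=\frac{\Phi}{fq},\qquad\Phi=f'q-\frac n2fq' .
\]
If $d_0,\dots,d_s$ are the exponents occurring in $f$, every exponent in $\Phi$ is one of $d_i-1,d_i,d_i+1$, so $\Phi$ has at most $3s+3$ terms. It is not identically zero: otherwise $f^2=cq^n$ for a constant $c$, and $f$ would have at most two distinct roots. By Descartes' rule $\Phi$ has at most $2(3s+2)+1=6s+5$ real zeros. Cut the circle at these, at the at most $2s$ real zeros of $f$, at $\theta=\infty$ and at the $8$ points $\varphi\in\frac\pi8\mathbb Z$. This gives at most $8s+14\le22s$ arcs, and in the interior of each $\log P$ has a derivative of constant sign.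
\end{proof}

For each arc $I$ let $\varphi_I$ be the endpoint at which $P$ is smaller, the \emph{base point} of $I$. Put $\omega_I=\omega_{\varphi_I}$, $m_I=m_{\omega_I}$, $\psi_I=\psi_{\omega_I}$ and $w_I=\log(1/|I|)>0$. Assign each solution to one arc containing its direction. Let
\[
L=3+\log H,\qquad B=a+L .
\]
For a linear form $e$ with $\|e\|=1$ and a real unit vector $\omega=\omega_\varphi$ we use repeatedly
\begin{equation}\label{eq:rot}
e(\omega_{\varphi+t})=e(\omega)\cos t+e(\omega^\perp)\sin t,\qquad|e(\omega)|^2+|e(\omega^\perp)|^2=1 .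
\end{equation}

\subsection{The gap principle on an arc}

\begin{lemma}\label{lem:meanarc}
Let $J\subset I$ be an arc of length $\ell>0$ with endpoint $\varphi_I$, let $\|e\|=1$ and $d=|e(\omega_I)|$. The mean of $\log|e(\omega_\varphi)|$ over $\varphi\in J$ is at least $\log\max(\ell,d)-3$.
\end{lemma}

\begin{proof}
By \eqref{eq:rot} the values of $e$ along $J$ are $A\cos t+A'\sin t$ with $0\le t\le\ell\le\pi/8$, where $|A|=d$ and $|A|^2+|A'|^2=1$. Note that $\cos t\ge\cos(\pi/8)>0.923$. If $d\ge2\ell$, the modulus is at least $0.92\,d-\ell\ge0.42\,d>e^{-3}d$. Let $d<2\ell\le\pi/4$. Then $|A'|^2>1-\pi^2/16>0.383>0.618^2$, so $|A'|\cos t>0.618\cdot0.923>0.57$. Define $t_0\in(-\frac\pi2,\frac\pi2)$ by $\tan t_0=-\operatorname{Re}(A/A')$. The modulus equals $|A'|\cos t\cdot|A/A'+\tan t|$, which is at least $0.57\,|\tan t-\tan t_0|\ge0.57\,|t-t_0|$ since $\tan'\ge1$. By Lemma~\ref{lem:logmean}(i) the mean of its logarithm is at least $\log0.57+\log(\ell/2)-1\ge\log\ell-2.26$, while $\log\max(\ell,d)\le\log\ell+\log2$; and $2.26+\log2<3$.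
\end{proof}

Let $z_1,z_2,\dots$ be any list of distinct solutions assigned to $I$ with $u_1\le u_2\le\cdots$; we shall apply what follows to the solutions in a given range of sizes. Since $|G(z)|=|z|^nP(\varphi)$ for $z$ of direction $\varphi$, and $P$ is monotone, $J_i=\{\varphi\in I:P(\varphi)\le(H/|z_i|)^n\}$ is an arc with endpoint $\varphi_I$ containing the directions of all $z_j$, $j\ge i$.

\begin{lemma}\label{lem:gap}
Suppose that $z_{i+1}$ exists. Then $|J_i|>0$, and with $v_i=\log(1/|J_i|)$,
\begin{gather}
w_I\le v_i\le u_i+u_{i+1},\qquad u_i\le L-a+\psi_I(v_i),\label{eq:gap}\\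
u_{i+1}\ge u_i+2(a-L)-\log2 .\label{eq:gaphalf}
\end{gather}
Moreover $u_i>0$ for all $i\ge2$, and
\begin{equation}\label{eq:38}
L-a+\psi_I(v)\le24B+\tfrac38v\qquad(v\ge0).
\end{equation}
\end{lemma}

\begin{proof}
We have $1\le|\det(z_i,z_{i+1})|\le|z_i||z_{i+1}||J_i|$ and $J_i\subset I$, which gives the first part of \eqref{eq:gap}. On $J_i$ we have $\log H-u_i\ge\frac1n\log P=a+\frac1n\sum_j\log|e_j(\omega_\varphi)|$. Averaging over $J_i$ and using Lemma~\ref{lem:meanarc} and \eqref{eq:psi},
\[
\log H-u_i\ge a-3+\frac1n\sum_j\log\max\bigl(e^{-v_i},|e_j(\omega_I)|\bigr)=a-3-\psi_I(v_i).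
\]
This is the second part of \eqref{eq:gap}. With Lemma~\ref{lem:crowd}(i) it gives $v_i\ge2(u_i+a-L)-\log2$, and $u_{i+1}\ge v_i-u_i$ gives \eqref{eq:gaphalf}. Next, $2u_2\ge u_1+u_2\ge w_I>0$. Finally \eqref{eq:38} follows from Lemma~\ref{lem:crowd}(ii), since $L+0.7+23a\le24(L+a)$.
\end{proof}

\begin{lemma}\label{lem:sectorcount}
For an arc $J$ of length at most $\pi/8$ and $R>0$, at most $1+R^2|J|$ pairs $\pm z$ of primitive vectors of $\Lambda$ have direction in $J$ and $|z|<R$.
\end{lemma}

\begin{proof}
Order them by direction. Neighbors at angle $\Delta$ satisfy $1\le|\det|\le R^2\Delta$, and the angles $\Delta$ sum to at most $|J|$.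
\end{proof}

\subsection{Few arcs are crowded}

Lemma~\ref{lem:crowd}(ii) gives a fixed slope, and we need a slope $\varepsilon$ that is a negative power of $n$. By part (iii) this holds for $v>1+4a/\varepsilon^2$, but that threshold can be much larger than $B$. The remedy is that only $v\ge w_I$ occurs in \eqref{eq:gap}. At such a scale $I$ is longer than $e^{-v}$, and a given form $e_j$ can be smaller than $e^{-v}$ at the base points of only boundedly many arcs of that length.

Let $2/n\le\varepsilon\le1$. Call $v$ \emph{$\varepsilon$-crowded for $I$} if $v\ge w_I$ and $m_I(v)\ge\varepsilon$. As $m_I$ is nonincreasing, these $v$ form the empty set or an interval starting at $w_I$, bounded by Lemma~\ref{lem:crowd}(iii). Let $c_I(\varepsilon)\ge0$ be its length, so that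
\begin{equation}\label{eq:beyond}
m_I(v)<\varepsilon\qquad\text{for }v>w_I+c_I(\varepsilon).
\end{equation}

\begin{lemma}\label{lem:overlap}
For $2/n\le\varepsilon\le1$ we have $\displaystyle\sum_Ic_I(\varepsilon)\le\frac9\varepsilon\Bigl(1+\frac{4a}{\varepsilon^2}\Bigr)$.
\end{lemma}

\begin{proof}
The sum is the integral over $v$ of the number of arcs for which $v$ is crowded. All crowded $v$ lie in $[0,1+4a/\varepsilon^2]$, so it suffices to show that each $v$ is crowded for at most $9/\varepsilon$ arcs. Let $\eta=e^{-v}$. If $v$ is crowded for $I$, then $\eta\le|I|\le\pi/8$, and $|e_j(\omega_I)|\le\eta$ for at least $\varepsilon n$ indices $j$.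

Fix $j$ and consider the arcs $I$ for which $v$ is crowded and $|e_j(\omega_I)|\le\eta$. Let $I,I'$ be two of them and $t\equiv\varphi_{I'}-\varphi_I$ modulo $\pi$ with $|t|\le\pi/2$. By \eqref{eq:rot}, $|\sin t|\sqrt{1-\eta^2}\le2\eta$. Since $\sqrt{1-\pi^2/64}>0.919$, we get $|t|\le\frac\pi2|\sin t|\le3.5\,\eta$. Each of the arcs contains a subarc of length $\eta$ ending at its base point. These subarcs have disjoint interiors and lie within distance $4.5\,\eta$ of one fixed base point, a set of measure at most $9\eta$. So there are at most $9$ such arcs. Counting pairs $(I,j)$ in two ways, the number of arcs for which $v$ is crowded, times $\varepsilon n$, is at most $9n$.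
\end{proof}

\section{Forms with many terms or bounded degree}\label{sec:many}

\begin{proposition}\label{prop:many}
If $n\le n_0$ or $s\ge\sqrt n$, then $N(F,h)\ll s+H^2$.
\end{proposition}

Assume the hypothesis throughout this section. Call a solution \emph{very large} if $u\ge C_1nB$, \emph{medium} if $400B\le u<C_1nB$, and \emph{small} if $u<400B$.

\subsection{Very large solutions}

In balanced coordinates $a$ plays the part of $\frac1n\log M$. To apply Lemma~\ref{lem:large} we need an integral form equivalent to $F$ whose Mahler measure is controlled by $a$. Recall that a plane lattice of covolume $1$ has a reduced basis $\mathbf b_1,\mathbf b_2$, with $|\mathbf b_1|\le|\mathbf b_2|$ and $|\langle\mathbf b_1,\mathbf b_2\rangle|\le|\mathbf b_1|^2/2$; the sine of the angle between them is then at least $\sqrt3/2$, so $|\mathbf b_1||\mathbf b_2|\le2/\sqrt3<1.2$. Take such a basis of $\Lambda$ and let $F^*(x,y)=G(x\mathbf b_1+y\mathbf b_2)=F(xT_0\mathbf b_1+yT_0\mathbf b_2)$. Since $T_0\mathbf b_1,T_0\mathbf b_2$ is a basis of $\mathbb Z^2$,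 the form $F^*$ is $GL_2(\mathbb Z)$-equivalent to $F$. It is integral and irreducible, $r(F^*)=r(F)\le2s$, and primitive $z\in\Lambda$ correspond to primitive $(x,y)$. From $1\le|F^*(1,0)|\le e^{na}|\mathbf b_1|^n$ we get $|\mathbf b_1|\ge e^{-a}$ and $|\mathbf b_2|\le1.2\,e^a$. Therefore
\[
M(F^*)=e^{na}\prod_j\max\bigl(|e_j(\mathbf b_1)|,|e_j(\mathbf b_2)|\bigr)\le e^{na}(1.2\,e^a)^n,
\]
so $\log M(F^*)\le2na+0.2n$. Also $|z|\le2|\mathbf b_2|\max(|x|,|y|)\le e^{a+1}\max(|x|,|y|)$. For a very large solution, since $nB\ge a+1$ and $2nB=2na+6n+2n\log H$,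
\[
\log\max(|x|,|y|)\ge u-a-1\ge2C_0nB\ge C_0\bigl(\log M(F^*)+n+\log H\bigr).
\]
Lemma~\ref{lem:large} for $F^*$ gives at most $76s$ very large solutions.

\subsection{Medium solutions}

List the medium solutions of an arc $I$ by size. They satisfy $24B\le0.06\,u_i$. If $z_{i+1}$ exists, \eqref{eq:gap} and \eqref{eq:38} give $0.94\,u_i\le\frac38v_i$, hence
\begin{equation}\label{eq:medium}
v_i\ge2.5\,u_i,\qquad u_{i+1}\ge v_i-u_i\ge1.5\,u_i .
\end{equation}
The medium $u$ lie in a range of ratio $C_1n/400$, so every arc has $O(\log n)$ medium solutions. If $n\le n_0$, this is $O(1)$ and the total is $O(s)$.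

Let $n>n_0$ and $s\ge\sqrt n$, and take $\varepsilon=n^{-1/10}\ge2/n$. Since $B\ge a+3$, we have $1+4a/\varepsilon^2\le4B/\varepsilon^2$, and by Lemma~\ref{lem:overlap} at most $36\,\varepsilon^{-3}=36\,n^{3/10}$ arcs have $c_I(\varepsilon)\ge B$. They contribute $\ll n^{3/10}\log n\ll\sqrt n\le s$ medium solutions.

Now let $c_I(\varepsilon)<B$. We sacrifice the first two solutions in order to bound $w_I$. Let $i\ge3$ and suppose that $z_{i+1}$ exists. By \eqref{eq:gap} and \eqref{eq:medium},
\[
w_I\le u_1+u_2\le\tfrac53u_2\le\tfrac53\cdot\tfrac23u_3\le\tfrac{10}9u_i .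
\]
So $v^*=w_I+c_I(\varepsilon)$ satisfies $v^*\le\frac{10}9u_i+\frac1{400}u_i\le1.12\,u_i<v_i$. By \eqref{eq:beyond}, $\psi_I(v_i)\le\psi_I(v^*)+\varepsilon v_i$, and then by \eqref{eq:gap} and \eqref{eq:38}
\[
u_i\le24B+\tfrac38v^*+\varepsilon v_i\le0.06\,u_i+0.42\,u_i+\varepsilon v_i .
\]
Hence $v_i\ge0.52\,n^{1/10}u_i$ and $u_{i+1}\ge(0.52\,n^{1/10}-1)u_i\ge n^{1/20}u_i$ by \eqref{eq:n0}. If the arc has $p\ge3$ medium solutions, then $n^{(p-3)/20}\le C_1n/400$, so $p=O(1)$. The medium solutions number $O(s)$ in all.

\subsection{Small solutions; proof of the conjecture}\label{sec:small}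

List the small solutions of an arc $I$ by size. By Lemma~\ref{lem:gap}, $u_i>0$ for $i\ge2$.

\emph{The case $a\ge2L$.} Here the form is large compared with $h$, and the slope $1/2$ already yields an additive gap. We have $a\ge6$ and $2(a-L)\ge a$, so by \eqref{eq:gaphalf} consecutive $u_i$ differ by at least $a-0.7\ge0.88\,a$. For $i\ge2$ we have $0<u_i<400B\le600\,a$. Each arc has at most $2+600/0.88$ small solutions, and the total is $O(s)$.

\emph{The case $a<2L$.} Here $400B<1200L$, and we compare with area. Let $\rho(\varphi)=HP(\varphi)^{-1/n}\in(0,\infty]$ be the radial function of the region $|G|\le h$, so a solution of direction $\varphi$ has $e^u\le\rho(\varphi)$. In polar coordinates, using $\det T_0=1$ and Theorem~\ref{thm:bean},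
\begin{equation}\label{eq:area}
\int_0^\pi\rho^2\,d\varphi=\operatorname{area}\{|G|\le h\}=H^2V(F)<16H^2 .
\end{equation}
For $i\ge2$ the integer $U=\lfloor u_i\rfloor$ lies in $[0,1200L]$. Solutions of level $U$ in $I$ have $|z|<e^{U+1}$ and direction in $I_U=\{\varphi\in I:\rho(\varphi)\ge e^U\}$, which is an arc since $P$ is monotone on $I$. By Lemma~\ref{lem:sectorcount} their number is at most $1+e^{2U+2}|I_U|$. For fixed $\varphi$, the sum of $e^{2U+2}$ over $U\ge0$ with $e^U\le\rho(\varphi)$ is at most $e^2(1-e^{-2})^{-1}\rho^2\le9\rho^2$. Adding $z_1$, the arc $I$ has at most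
\begin{equation}\label{eq:smallcount}
1200L+2+9\int_I\rho^2\,d\varphi
\end{equation}
small solutions. By \eqref{eq:area} the total is $\ll H^2+sL$.

So far $N(F,h)\ll H^2+s(1+\log H)\ll sH^2$ when $n\le n_0$ or $s\ge\sqrt n$. Together with Proposition~\ref{prop:few} this gives $N(F,h)\ll s\,h^{2/n}$ for all $F$ and proves the Mueller--Schmidt conjecture.

\subsection{Removing the logarithm}\label{sec:nolog}

The term $sL$ arises only from small solutions with $a<2L$, through the cost of one solution for each level and each arc. It is harmless in two cases. If $n\le n_0$, then $s\le n_0$ and $sL\ll L\ll H^2$. If $L\ge n^{1/100}$, then $sL\le nL\le L^{101}\ll e^{2L-6}=H^2$. There remains the case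
\[
n>n_0,\qquad s\ge\sqrt n,\qquad L<n^{1/100},\qquad a<2L .
\]
Now $a$ is small compared with powers of $n$, and Lemma~\ref{lem:overlap} shows that most arcs are almost uncrowded. Take $\varepsilon=n^{-1/20}\ge2/n$.

\emph{Arcs with $c_I(\varepsilon)\ge1$.} By Lemma~\ref{lem:overlap} there are at most $9\varepsilon^{-1}(1+8L\varepsilon^{-2})\ll Ln^{3/20}$ of them. By \eqref{eq:smallcount} and \eqref{eq:area} they contribute $\ll H^2+L^2n^{3/20}$, and $L^2n^{3/20}<n^{0.17}\le s$.

\emph{Arcs with $c_I(\varepsilon)<1$.} By \eqref{eq:beyond} and $m_I\le1$ we have $\psi_I(v)\le\psi_I(w_I)+1+\varepsilon(v-w_I)$ for $v\ge w_I$. Put $Q=L-a+\psi_I(w_I)+1$. By \eqref{eq:gap}, if $z_{i+1}$ exists,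
\begin{equation}\label{eq:Q}
u_i\le Q+\varepsilon(v_i-w_I).
\end{equation}
The number $e^Q$ is, up to a constant, a radius that the region reaches along the whole arc. Indeed, for $\varphi\in I$, \eqref{eq:rot} gives $|e_j(\omega_\varphi)|\le|e_j(\omega_I)|+|I|\le2\max(|e_j(\omega_I)|,e^{-w_I})$. By \eqref{eq:psi}, $P(\varphi)^{1/n}\le2e^{a-\psi_I(w_I)}$, and so $\rho(\varphi)\ge\frac12He^{-a+\psi_I(w_I)}=\frac12e^{Q-4}$.

Solutions with $u<Q+1$ are therefore paid for by area. By Lemma~\ref{lem:sectorcount} there are at most $1+e^{2Q+2}|I|\le1+4e^{10}\int_I\rho^2\,d\varphi$ of them, and summing over $I$ gives $\ll s+H^2$.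

List the small solutions with $\xi_i:=u_i-Q\ge1$. If $z_{i+1}$ exists, \eqref{eq:Q} gives $v_i\ge w_I+\xi_i/\varepsilon$, and $u_{i+1}\ge v_i-u_i$ becomes
\[
\xi_{i+1}\ge(\varepsilon^{-1}-1)\xi_i+w_I-2Q .
\]
By Lemma~\ref{lem:crowd}(i) and $a\ge0$ we have $2Q\le2L+w_I+\log2+2$, so $w_I-2Q\ge-3L$ as $L\ge3$. Since $\xi_i\ge1$ and $L<n^{1/100}$, \eqref{eq:n0} gives $\xi_{i+1}\ge(n^{1/20}-1-3n^{1/100})\xi_i\ge n^{1/25}\xi_i$. On the other hand $Q\ge L-a>-L$ and $u_i<1200L$, so $\xi_i<1201\,n^{1/100}$. If there are $p$ such solutions, then $n^{(p-1)/25}<1201\,n^{1/100}$, so $p=O(1)$, and the total over all arcs is $O(s)$.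

This completes the proof of Proposition~\ref{prop:many}. Propositions~\ref{prop:few} and~\ref{prop:many} give $N(F,h)\le C(s+h^{2/n})$, and $s+h^{2/n}\le2s\,h^{2/n}$ because $s\ge1$ and $h\ge1$.

\section{All solutions, and sharpness}\label{sec:sharp}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
A nonzero integer point is $d$ times a primitive point $(x,y)$, and it satisfies \eqref{eq:thue} if and only if the positive integer $|F(x,y)|$ is at most $h/d^n$. This forces $1\le d\le H$. Hence
\[
N^{\mathrm{tot}}(F,h)\le1+\sum_{d\le H}N\bigl(F,\lfloor h/d^n\rfloor\bigr)\le1+C\sum_{d\le H}\Bigl(s+\frac{H^2}{d^2}\Bigr)\ll sH+H^2 .\qedhere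
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
The upper bounds have been proved. For the lower bounds let $n\ge3$, $1\le s\le n$, $h\ge1$. We give one form for each of the two terms; the larger of two terms is at least half their sum.

\emph{The terms $s$ and $sH$.} Let
\[
F_1=2x^{n-s+1}\prod_{i=1}^{s-1}(x-iy)+y^n .
\]
The product has $s$ coefficients, nonzero because they are elementary symmetric functions of $1,\dots,s-1$ up to sign, and its monomials have degree at most $s-1<n$ in $y$. With $y^n$ this makes exactly $s+1$ nonzero coefficients. The polynomial $F_1(1,y)$ is monic of degree $n$, its other coefficients are even and its constant term is $2$, so $F_1$ is irreducible by Eisenstein's criterion at $2$. We have $F_1(i,1)=1$ for $0\le i\le s-1$, for $i=0$ because $n-s+1\ge1$. The points $\pm(i,1)$ give $N(F_1,h)\ge2s$, and their multiples by $1\le d\le H$ give $N^{\mathrm{tot}}(F_1,h)\ge2s\lfloor H\rfloor\ge sH$.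

\emph{The term $H^2$.} Let
\[
F_2=x^n+2\sum_{j=1}^{s-1}x^jy^{n-j}+2y^n ,
\]
which has $s+1$ nonzero coefficients and is irreducible by Eisenstein's criterion at $2$. Since $|F_2(x,y)|\le(2n+1)\max(|x|,|y|)^n$ and $2n+1\le2^n$, every point with $\max(|x|,|y|)\le H/2$ satisfies $|F_2|\le h$. If $H\ge2$, put $K=\lfloor H/2\rfloor\ge H/4$. At most $K^2/p^2$ points of $\{1,\dots,K\}^2$ have both coordinates divisible by the prime $p$, and
\[
\sum_pp^{-2}\le\frac14+\sum_{m\ge1}\frac1{(2m+1)^2}<\frac14+\sum_{m\ge1}\frac1{4m(m+1)}=\frac12 .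
\]
So $N(F_2,h)\ge K^2/2\ge H^2/32$. If $H<2$, then $|F_2(\pm1,0)|=1\le h$ gives $N(F_2,h)\ge2\ge H^2/2$. In both cases $N^{\mathrm{tot}}(F_2,h)\ge N(F_2,h)\gg H^2$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bean}
M. A. Bean, Compositio Math. \textbf{92} (1994), 115--131.

\bibitem{BS}
E. Bombieri and W. M. Schmidt, \emph{On Thue's equation}, Invent. Math. \textbf{88} (1987), 69--81.

\bibitem{Source}
\emph{Polynomial Root Distribution And Its Impact On Solutions To},
\texttt{https://\allowbreak scholarsbank.uoregon.edu/\allowbreak xmlui/\allowbreak bitstream/\allowbreak handle/\allowbreak 1794/\allowbreak 29180/\allowbreak Knapp\_oregon\_0171A\_13614.pdf\allowbreak ?sequence=1\allowbreak \&isAllowed=y}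

\end{thebibliography}
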